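# Homomorphic images of lattices embeddable in complemented modular lattices

## 1. Complemented modular lattices, congruences, projective spaces, quasivarieties

In this section $\wedge$ and $\vee$ are lattice meet and join. From Section 3 on all lattices consist of subspaces, their operations are written $\cap$ and $+$, and $\wedge$ is the exterior product.

**Definition (class $\mathcal C$).** A lattice is *modular* if $a\le c$ implies $(a\vee b)\wedge c=a\vee(b\wedge c)$. Let $\mathcal C$ be the class of all *complemented modular lattices*: modular lattices with least element $0$ and greatest element $1$ in which every $a$ has a complement $b$, that is, $a\wedge b=0$ and $a\vee b=1$.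

*Example.* For a vector space $W$ over a division ring the lattice $L(W)$ of all subspaces, with operations $\cap$ and $+$, belongs to $\mathcal C$: a linear complement is a lattice complement. For $W=\mathbb F_2^2$ it consists of $0$, three atoms, and $W$. A three-element chain is modular but not in $\mathcal C$, since its middle element has no complement.

**Definition (operators $S$, $H$).** For a class $\mathcal K$ of lattices, $S(\mathcal K)$ is the class of all lattices isomorphic to sublattices of members of $\mathcal K$, and $H(\mathcal K)$ is the class of all homomorphic images of members of $\mathcal K$. Sublattices are closed under $\wedge$ and $\vee$; they need not contain the bounds of the big lattice.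

*Example.* A three-element chain is the sublattice $\{0,a,W\}$ of $L(\mathbb F_2^2)$, where $a$ is an atom. So it lies in $S(\mathcal C)$ although it is not in $\mathcal C$.

**Definition (congruence, simple lattice).** A *congruence* of a lattice $L$ is an equivalence relation $\Psi$ compatible with $\wedge$ and $\vee$. The homomorphic images of $L$ are, up to isomorphism, the quotients $L/\Psi$; the *kernel* $\ker\rho$ of a homomorphism $\rho$ is the congruence "same image". $L$ is *simple* if it has at least two elements and its only congruences are equality and the full relation. Thus a homomorphism from a simple lattice is constant or injective.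

Two remarks will be used freely. If $a\,\Psi\,b$, then $a\wedge b\;\Psi\;a\;\Psi\;a\vee b$. If $a\le c\le b$ and $a\,\Psi\,b$, then $c=c\wedge b\;\Psi\;c\wedge a=a$. So a congruence other than equality identifies some pair $a<b$, and then everything between them.

*Example.* On the chain $0<a<1$ the partition $\{0,a\},\{1\}$ is a congruence, so this chain is not simple. Subspace lattices behave in the opposite way.

**Lemma 1.1.** *If $Y\neq 0$ is a finite-dimensional vector space, then $L(Y)$ is simple.*

*Proof.* Let a congruence $\Psi$ identify $A\subsetneq B$. Take an atom $p\subseteq B$ with $p\not\subseteq A$. Meeting $A\,\Psi\,B$ with $p$ gives $0\,\Psi\,p$. Let $p'\neq p$ be another atom, and let $p''$ be a third atom below $p+p'$. Joining $0\,\Psi\,p$ with $p''$ gives $p''\,\Psi\,p+p''=p+p'$, and meeting with $p'$ gives $0\,\Psi\,p'$. So $0$ is identified with every atom. Joining over the finitely many atoms spanned by a basis gives $0\,\Psi\,Y$. $\square$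

**Conventions.** For an $\mathbb F_2$-space $U$, $L(U)$ is the lattice of $\mathbb F_2$-subspaces, even if $U$ is also a space over a bigger field. For an abelian group $W$, $\mathrm{Sub}(W)$ is its lattice of subgroups, with operations $\cap$ and $+$. We write $\langle u\rangle$ for the $\mathbb F_2$-span of $u$. An interval $[A,B]$ of subspaces is identified with the subspace lattice of $B/A$ by $X\mapsto X/A$. For instance $[A,B]\cong L(\mathbb F_2^2)$ when $\dim_{\mathbb F_2} B/A=2$.

**Definition (projective space).** A *projective space* is a set of points with a family of lines, each with at least two points, such that two distinct points $s,t$ lie on exactly one line $st$, and such that for non-collinear $p,q,r$ and distinct points $s$ on $pq$ and $t$ on $pr$ the lines $st$ and $qr$ meet. It is *irreducible* if every line has at least three points. A *subspace* is a set of points that contains, with any two distinct points, the line through them. The projective dimension is one less than the length of the lattice of subspaces, where a chain with $n+1$ elements has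 length $n$; so if the lattice of subspaces contains a chain of length $4$, the dimension is at least $3$ (possibly infinite).

*Example.* The one-dimensional subspaces of a vector space $W$ are the points of an irreducible projective space whose lattice of subspaces is $L(W)$. Two points with the single line $\{p,q\}$ form a reducible projective space; its subspaces are $\emptyset,\{p\},\{q\},\{p,q\}$, and this lattice is the product of two two-element chains.

We shall use three classical results.

* Frink's theorem (O. Frink, *Complemented modular lattices and projective spaces of infinite dimension*, Trans. AMS 60 (1946)): every complemented modular lattice embeds, as a lattice, into the lattice of all subspaces of some (possibly reducible, possibly infinite-dimensional) projective space.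
* The subspace lattice of a projective space is the direct product of the subspace lattices of its irreducible components.
* Veblen–Young: the subspace lattice of an irreducible projective space of projective dimension $\ge 3$ (finite or infinite) is isomorphic to $L(W)$ for a vector space $W$ over a division ring.

**Definition (variety, quasivariety).** A *variety* is a class defined by identities; by Birkhoff's theorem the variety generated by $\mathcal K$ is $HSP(\mathcal K)$, where $P$ stands for direct products. A *quasivariety* is a class defined by quasi-identities, that is, implications from a finite conjunction of equations to one equation. A class is a quasivariety exactly when it contains the one-element algebra and is closed under isomorphism, subalgebras, direct products and ultraproducts.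

*Example.* The torsion-free abelian groups form a quasivariety, given inside abelian groups by $nx=0\Rightarrow x=0$ for $n\geq1$. It is not a variety: $\mathbb Z$ belongs to it and its image $\mathbb Z/2$ does not.

**Definition (exterior squares and their linear forms).** Let $K$ be a field of characteristic $2$ and $E$ a finite-dimensional $K$-space with basis $e_1,\dots,e_m$. Then $\Lambda^2_KE$ has the basis $\{e_i\wedge e_j\}_{i<j}$, and $x\wedge z=\sum_{i<j}(x_iz_j+x_jz_i)\,e_i\wedge e_j$. For $\xi,\eta\in E^*=\mathrm{Hom}_K(E,K)$ the bilinear form $\xi(u)\eta(u')+\xi(u')\eta(u)$ vanishes for $u=u'$, so it defines $\xi\wedge\eta\in(\Lambda^2_KE)^*$ by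
$$(\xi\wedge\eta)(u\wedge u')=\xi(u)\eta(u')+\xi(u')\eta(u).$$

*Example.* If $\xi,\eta$ are independent, choose $u,u'$ with $\xi(u)=\eta(u')=1$ and $\xi(u')=\eta(u)=0$. Then $(\xi\wedge\eta)(u\wedge u')=1$, so $\xi\wedge\eta\ne0$. On the other hand $\xi\wedge\xi=0$.

## 2. Does embeddability pass to homomorphic images?

$S(\mathcal C)$ is the class of lattices embeddable into a complemented modular lattice, and $HS(\mathcal C)$ is the class of homomorphic images of such lattices. Clearly $S(\mathcal C)\subseteq HS(\mathcal C)$. The question, taken from "On Jónsson's Theorem" (http://www.math.hawaii.edu/~ralph/Preprints/jonssonstheorem.pdf), is: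

*Is $S(\mathcal C)=HS(\mathcal C)$? Equivalently, is every homomorphic image of a lattice embeddable into a complemented modular lattice itself embeddable into a complemented modular lattice?*

Let us try small cases.

If the embeddable lattice is itself in $\mathcal C$, nothing goes wrong: a homomorphic image of a complemented modular lattice is modular, the images of $0,1$ are its bounds, and the images of complements are complements. So $H(\mathcal C)\subseteq\mathcal C$.

If the embeddable lattice is distributive, so are its images, and every distributive lattice embeds into the lattice of all subsets of some set, which is in $\mathcal C$. For a finite distributive lattice one sends $a$ to the set of join-irreducible elements below $a$.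

So suppose $N$ is a sublattice of $C\in\mathcal C$ and $\theta$ is a congruence of $N$. The first thing to try is to extend $\theta$ to a congruence $\bar\theta$ of $C$ with $\bar\theta\cap N^2=\theta$; then $N/\theta$ embeds into $C/\bar\theta\in\mathcal C$. This already fails for $N=\{0,a,W\}\subseteq L(\mathbb F_2^2)$ and the congruence $\{0,a\},\{W\}$: by Lemma 1.1 the big lattice is simple, so no extension exists. The quotient is a two-element chain and does embed into a complemented modular lattice, but for another reason. In general, an embedding of $N/\theta$, if there is one, has to be built afresh, and one has to look for a quotient that rules out every target.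

**Theorem 1.** *For every $q=2^d\ge 8$ and $m\ge 6$ the finite lattice $M=M(q,m)$ constructed in Section 3 is a homomorphic image of a sublattice $N$ of a finite complemented modular lattice (the subspace lattice of a finite $\mathbb F_2$-space), and $M$ cannot be embedded into any complemented modular lattice. Hence $S(\mathcal C)\ne HS(\mathcal C)$, that is, $S(\mathcal C)\subsetneq HS(\mathcal C)$.*

**Theorem 2.** *$M$ is simple, so every homomorphism from $M$ into a complemented modular lattice is constant. Consequently:*

1. *If $\mathcal K\subseteq\mathcal C$ and $L(\hat V)\in S(\mathcal K)$ for one of the spaces $\hat V$ of Section 3 (for $q=8$, $m=6$: $\dim_{\mathbb F_2}\hat V=18+45+315=378$), then $S(\mathcal K)\ne HS(\mathcal K)$. Examples of such $\mathcal K$: all finite complemented modular lattices; all subspace lattices of vector spaces over a fixed field $F$ of characteristic $2$.*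
2. *$S(\mathcal C)$ is a quasivariety but not a variety, and $HS(\mathcal C)$ is the variety generated by $\mathcal C$. The quasi-identity "(conjunction of the operation tables of $M$ in variables $x_a$, $a\in M$) $\Rightarrow x_0=x_1$" holds in every complemented modular lattice but fails in $M\in HS(\mathcal C)$.*

## 3. A sublattice built from two quadratic maps, and its quotient $M$

### 3.1. The quadratic maps

Let $K=\mathbb F_q$ with $q=2^d\ge 8$, let $m\ge 6$, and put
$$E=K^m,\qquad J=\Lambda^2_KE,\qquad \Lambda=\Lambda^2_KJ.$$
Let $e_1,\dots,e_m$ be the standard basis of $E$, and $\varepsilon_a$ ($a=1,2,\dots$) the basis $\{e_i\wedge e_j\}_{i<j}$ of $J$ in some order. Define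
$$k:E\to J,\quad k(x)=\sum_{i<j}x_ix_j\,e_i\wedge e_j,\qquad h:J\to\Lambda,\quad h\Big(\sum_aj_a\varepsilon_a\Big)=\sum_{a<b}j_aj_b\,\varepsilon_a\wedge\varepsilon_b .$$
In $k(x+z)$ the coefficient $(x_i+z_i)(x_j+z_j)$ equals $x_ix_j+z_iz_j+(x_iz_j+x_jz_i)$; the same computation applies to $h$. So
$$k(x+z)=k(x)+k(z)+x\wedge z,\qquad h(j+j')=h(j)+h(j')+j\wedge j'. \tag{1}$$
Both maps fail to be additive by exactly a wedge product.

For $y\in L(J)$ let $y\wedge J$ be the $\mathbb F_2$-span of all $j\wedge j'$ with $j\in y$, $j'\in J$. It is a $K$-subspace of $\Lambda$, because $c(j\wedge j')=j\wedge cj'$, and $(y+y')\wedge J=y\wedge J+y'\wedge J$. Put $x\wedge E=\{x\wedge u:u\in E\}$, a $K$-subspace of $J$, and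
$$D(y)=\{x\in E:\ x\wedge E\subseteq y\}.$$
This is an additive subgroup of $E$, since $(x+x')\wedge u=x\wedge u+x'\wedge u$. It is monotone in $y$, and $D(y\cap y')=D(y)\cap D(y')$.

*Example.* $D(0)=0$ and $D(J)=E$. For $x\ne 0$ we have $D(x\wedge E)=Kx$. Indeed $cx\wedge E\subseteq x\wedge E$. If $z\notin Kx$, extend $x,z,u$ to a basis of $E$; then $z\wedge u$ is a basis vector of $J$ outside $x\wedge E$, which is spanned by the wedges of $x$ with the other basis vectors.

### 3.2. The lattice $N$

Let $\hat V=\Lambda\oplus J\oplus E$, as an $\mathbb F_2$-space; we write $\Lambda$ for $\Lambda\oplus0\oplus0$, and so on. For $y\in L(J)$ put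
$$\hat l(y)=\{(h(j)+\lambda,\,j,\,0): j\in y,\ \lambda\in y\wedge J\},$$
$$\hat r(y)=\{(\lambda,\,k(x)+j,\,x):\ \lambda\in\Lambda,\ j\in y,\ x\in D(y)\}.$$
By (1) these are subspaces: adding two elements of $\hat l(y)$ produces an error $j\wedge j'\in y\wedge J$, and adding two elements of $\hat r(y)$ produces an error $x\wedge x'$, which lies in $y$ because $x\in D(y)$. Both are monotone in $y$, and $\hat l(y)\subseteq\hat r(y)$ (take $x=0$). Define
$$N=\{X\in L(\hat V):\ \hat l(y)\subseteq X\subseteq\hat r(y)\ \text{for some } y\in L(J)\}.$$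
The subspace $y$ is determined by $X$: it equals $y_X:=\{j:(\lambda,j,0)\in X\text{ for some }\lambda\}$, because this set contains $y$ by the first inclusion and is contained in $y$ by the second.

**Proposition 3.1.** *$N$ is a sublattice of $L(\hat V)$ containing $0$ and $\hat V$, and $X\mapsto y_X$ is a lattice homomorphism $N\to L(J)$. In particular $N\in S(\mathcal C)$.*

*Proof.* We first show $\hat l(y)+\hat l(y')=\hat l(y+y')$. The inclusion $\subseteq$ is monotonicity. Conversely, for $j\in y$, $j'\in y'$, $\lambda\in(y+y')\wedge J$,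
$$(h(j+j')+\lambda,\,j+j',\,0)=(h(j),j,0)+(h(j'),j',0)+(\lambda+j\wedge j',0,0),$$
and $\lambda+j\wedge j'\in y\wedge J+y'\wedge J$, so the last vector splits into one from $\hat l(y)$ and one from $\hat l(y')$.

Next, $\hat r(y)\cap\hat r(y')=\hat r(y\cap y')$. Here $\supseteq$ is monotonicity. An element of the intersection is $(\lambda,k(x)+j,x)=(\lambda,k(x)+j',x)$ with $j\in y$, $j'\in y'$, $x\in D(y)\cap D(y')=D(y\cap y')$; then $j=j'\in y\cap y'$.

Now let $X,X'\in N$ have values $y,y'$. These two equalities and monotonicity give
$$\hat l(y+y')\subseteq X+X'\subseteq\hat r(y+y'),\qquad \hat l(y\cap y')\subseteq X\cap X'\subseteq\hat r(y\cap y'). \tag{2}$$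
So $X+X'$ and $X\cap X'$ are in $N$ with values $y+y'$ and $y\cap y'$. Finally $\hat l(0)=0$ and $\hat r(J)=\hat V$, so $0,\hat V\in N$. $\square$

### 3.3. The congruence

For $X\in N$ let $X_E$ be its projection to $E$. The space $X\cap(\Lambda\oplus J)$ is the kernel of $X\to X_E$; it projects onto $y_X$ with kernel $X\cap\Lambda$. With $\dim=\dim_{\mathbb F_2}$, put
$$\mu(X):=\dim X-\dim y_X=\dim(X\cap\Lambda)+\dim X_E. \tag{3}$$
So $\mu$ measures $X$ with its $J$-part forgotten. The first expression gives $\mu(X+X')+\mu(X\cap X')=\mu(X)+\mu(X')$, because $\dim$ is modular and $X\mapsto y_X$ is a homomorphism. The second shows that $\mu$ is isotone. Let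
$$X\,\theta\,X'\iff\mu(X+X')=\mu(X\cap X').$$
Then $\mu(X\cap X'),\mu(X),\mu(X'),\mu(X+X')$ all coincide. If $X\subseteq X'$, then $X\,\theta\,X'$ means just $\mu(X)=\mu(X')$.

**Proposition 3.2.** *$\theta$ is a congruence of $N$. We put $M:=N/\theta\in HS(\mathcal C)$.*

*Proof.* First, if $A\subseteq B$ in $N$ and $\mu(A)=\mu(B)$, then for $Z\in N$
$$\mu(B+Z)+\mu(B\cap Z)=\mu(B)+\mu(Z)=\mu(A)+\mu(Z)=\mu(A+Z)+\mu(A\cap Z),$$
and since $\mu$ is isotone,
$$\mu(B+Z)=\mu(A+Z)\quad\text{and}\quad\mu(B\cap Z)=\mu(A\cap Z). \tag{4}$$

Reflexivity and symmetry are clear. For transitivity let $X\,\theta\,Y\,\theta\,Z$. Apply (4) to $Y\subseteq X+Y$, joined with $Y+Z$: $\mu(X+Y+Z)=\mu(Y+Z)=\mu(Y)$. Dually, (4) for $X\cap Y\subseteq Y$, met with $Y\cap Z$, gives $\mu(X\cap Y\cap Z)=\mu(Y\cap Z)=\mu(Y)$. As $X\cap Y\cap Z\subseteq X\cap Z\subseteq X+Z\subseteq X+Y+Z$, we get $X\,\theta\,Z$.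

For compatibility let $X\,\theta\,X'$. By (4) for $X\cap X'\subseteq X+X'$ we have $\mu((X\cap X')+Z)=\mu(X+X'+Z)$. Since $(X\cap X')+Z\subseteq(X+Z)\cap(X'+Z)\subseteq (X+Z)+(X'+Z)= X+X'+Z$, isotony gives $(X+Z)\,\theta\,(X'+Z)$. Dually $\mu((X+X')\cap Z)=\mu(X\cap X'\cap Z)$ and $(X\cap Z)+(X'\cap Z)\subseteq(X+X')\cap Z$, so $(X\cap Z)\,\theta\,(X'\cap Z)$. $\square$

**Proposition 3.3.** *The following hold.*

* *(F1) $\hat l(y)\cap\Lambda=y\wedge J$ and $\hat l(y)_E=0$; so $\hat l(y)\ \theta\ (y\wedge J)$.*
* *(F2) $\hat l(0)=0$ and $\hat r(0)=\Lambda$. So $L(\Lambda)=[0,\Lambda]\subseteq N$, and $\theta$ is trivial on $L(\Lambda)$.*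
* *(F3) If $x,z\in E$, then $(x\wedge E+z\wedge E)\wedge J\ne\Lambda$.*

*Proof.* (F2): $\hat r(0)=\Lambda$ because $D(0)=0$. On $L(\Lambda)$ we have $\mu=\dim$, so $X\,\theta\,X'$ forces $X+X'=X\cap X'$, that is, $X=X'$.

(F1): an element $(h(j)+\lambda,j,0)$ lies in $\Lambda$ iff $j=0$, and then it is $(\lambda,0,0)$ with $\lambda\in y\wedge J$. By (F2) $y\wedge J$ is in $N$; it is contained in $\hat l(y)$ and both have $\mu$-value $\dim(y\wedge J)$.

(F3): if $\xi,\eta\in E^*$ vanish on $x$, then $\xi\wedge\eta$ vanishes on $x\wedge E$; if $\alpha,\beta\in J^*$ vanish on $y$, then $\alpha\wedge\beta\in\Lambda^*$ vanishes on $y\wedge J$. Choose $K$-independent $\xi,\eta,\zeta\in E^*$ vanishing on $x$ and $z$, which is possible since $m-2\ge3$. With $u,v,w\in E$ dual to $\xi,\eta,\zeta$ one has $(\xi\wedge\eta)(u\wedge v)=1$, $(\xi\wedge\eta)(u\wedge w)=0$, $(\xi\wedge\zeta)(u\wedge v)=0$, $(\xi\wedge\zeta)(u\wedge w)=1$. So $\xi\wedge\eta$ and $\xi\wedge\zeta$ are independent in $J^*$, and by the example on exterior squares $(\xi\wedge\eta)\wedge(\xi\wedge\zeta)\ne0$.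 It vanishes on $(x\wedge E+z\wedge E)\wedge J$. $\square$

## 4. Trying to embed $M$ into $L(\Lambda\oplus E)$: the equation for $\kappa$

The congruence $\theta$ forgets the middle coordinate, so one expects to see $M$ inside the subspace lattice of $\Lambda\oplus E$. Let us try. For $X\in N$ with value $y$ put
$$X^*=\{(\lambda,x)\in\Lambda\oplus E:\ (\lambda,k(x),x)\in X\}.$$
If $(\lambda',k(x)+j,x)\in X$ with $j\in y$, subtract $(h(j),j,0)\in\hat l(y)\subseteq X$ to see $(\lambda'+h(j),x)\in X^*$. Hence
$$X=\{(\lambda+h(j),\,k(x)+j,\,x):(\lambda,x)\in X^*,\ j\in y\},\qquad |X^*|=2^{\mu(X)}.$$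
Clearly $(X\cap X')^*=X^*\cap X'^*$. Moreover $X^*$ determines the $\theta$-class exactly. If $X\,\theta\,X'$, then $(X\cap X')^*$ and $(X+X')^*$ have the same size, so both equal $X^*$ and $X'^*$, which lie between them. If $X^*=X'^*$, then $\mu(X\cap X')=\mu(X)=\mu(X')$, and modularity of $\mu$ gives $\mu(X+X')=\mu(X\cap X')$. So $M$ is faithfully encoded by subsets of $\Lambda\oplus E$.

The attempt stops at the next point: is $X^*$ a subspace? Let $(\lambda,x),(\lambda',x')\in X^*$. Then
$$(\lambda,k(x),x)+(\lambda',k(x'),x')=(\lambda+\lambda',\,k(x+x')+x\wedge x',\,x+x').$$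
Here $x\wedge x'\in y$ since $x\in D(y)$, and we must remove it with $(h(x\wedge x'),x\wedge x',0)\in\hat l(y)$. The result is
$$(\lambda+\lambda'+h(x\wedge x'),\ x+x')\in X^*. \tag{5}$$
So $X^*$ is closed under a twisted addition. Both maps are needed for the twist. With $h$ replaced by $0$ everywhere the correction in (5) is $0$. With $k$ replaced by $0$ no $x\wedge x'$ appears. In either case the constructions of Section 3 go through (the subspaces $\hat l(y)=(y\wedge J)\oplus y\oplus 0$, respectively $\hat r(y)=\Lambda\oplus y\oplus D(y)$, still satisfy the two equalities in the proof of Proposition 3.1), every $X^*$ is a subspace, and Proposition 4.1 below applies with $\kappa=0$: the quotient embeds.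

Can the twist be undone by the substitution $(\lambda,x)\mapsto(\lambda+\kappa(x),x)$? The requirement is that $h(x\wedge z)$ be $\kappa(x)+\kappa(z)+\kappa(x+z)$ up to what every relevant $X$ contains. If $x,z\in D(y)$, then $y\supseteq x\wedge E+z\wedge E$, and $X\supseteq\hat l(y)\supseteq y\wedge J$. So we are led to maps $\kappa:E\setminus\{0\}\to\Lambda$ with
$$\kappa(x)+\kappa(z)+\kappa(x+z)+h(x\wedge z)\in(x\wedge E+z\wedge E)\wedge J\qquad\text{for all distinct nonzero }x,z\in E. \tag{6}$$

**Proposition 4.1 (a solution would give an embedding).** *If some $\kappa$ satisfied (6), then $M$ would embed into $L(\Lambda\oplus E)$.*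

*Proof.* Put $\kappa(0)=0$ and $\tilde X=\{(\lambda+\kappa(x),x):(\lambda,x)\in X^*\}$. The set $X^*$ is invariant under adding elements of $y_X\wedge J$ to $\lambda$. For $(\lambda,x),(\lambda',x')\in X^*$ with $x,x'$ distinct and nonzero, (5) and (6) show $(\lambda+\lambda'+\kappa(x)+\kappa(x')+\kappa(x+x'),\,x+x')\in X^*$, so the sum of the two corresponding elements of $\tilde X$ is in $\tilde X$. If $x=x'$ or one of them is $0$, then $h(x\wedge x')=0=\kappa(x)+\kappa(x')+\kappa(x+x')$, and the same holds. So $\tilde X$ is a subspace of dimension $\mu(X)$. The map $X\mapsto\tilde X$ preserves intersections and is monotone, so $\tilde X+\tilde X'\subseteq\widetilde{X+X'}$. Both sides have dimension $\mu(X)+\mu(X')-\mu(X\cap X')=\mu(X+X')$, so they are equal. Finally $\tilde X=\tilde X'$ iff $X^*=X'^*$ iff $X\,\theta\,X'$. $\square$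

In the statements proved for Theorem 1 this proposition is not used; it shows that (6) is the right equation. What must be proved is the other direction, for an arbitrary target: every embedding of $M$ into a complemented modular lattice yields a solution of (6) (Sections 5, 6 and 8), and (6) has no solution (Section 7).

## 5. Recovering additive maps from a lattice homomorphism

A lattice homomorphism knows nothing about vectors. The next lemma extracts an additive map from it.

**Lemma 5.1.** *Let $U$ be an $\mathbb F_2$-space with $3\le\dim U<\infty$, $W$ an abelian group, and $\sigma:L(U)\to\mathrm{Sub}(W)$ a lattice homomorphism with $\sigma(0)=0$. Write $\sigma_u=\sigma(\langle u\rangle)$. Let $0\ne u\in U$ and $w\in\sigma_u$. Then $2w=0$, and there is a unique additive $f:U\to W$ with $f(u)=w$ and $f(u')\in\sigma_{u'}$ for all $u'$. For $u'\notin\{0,u\}$, $f(u')$ is the unique $b\in\sigma_{u'}$ with $w+b\in\sigma_{u+u'}$.*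

*Example.* Dimension $2$ is not enough. Send the three atoms of $L(\mathbb F_2^2)$ to $\mathbb Q(1,0)$, $\mathbb Q(0,1)$, $\mathbb Q(1,1)$ in $\mathbb Q^2$, with $0\mapsto0$ and the top to $\mathbb Q^2$. Any two of the lines meet in $0$ and span $\mathbb Q^2$, so this is a lattice homomorphism, but $2w\ne0$ for $w\neq 0$. In dimension $3$ the extra room forces characteristic $2$.

*Proof.* **Step 1: define $f$ and prove uniqueness.** Let $u'\notin\{0,u\}$. Since $\langle u\rangle\subseteq\langle u'\rangle+\langle u+u'\rangle$ and $\langle u'\rangle\cap\langle u+u'\rangle=0$, we have $\sigma_u\subseteq\sigma_{u'}+\sigma_{u+u'}$ and $\sigma_{u'}\cap\sigma_{u+u'}=0$. Write $w=b'+c$ with $b'\in\sigma_{u'}$, $c\in\sigma_{u+u'}$; then $b=-b'$ satisfies $w+b\in\sigma_{u+u'}$. Two such $b$ differ by an element of $\sigma_{u'}\cap\sigma_{u+u'}=0$. Put $f(u')=b$, $f(u)=w$, $f(0)=0$. Any additive $f$ as required satisfies $w+f(u')=f(u+u')\in\sigma_{u+u'}$, so it is this one. Moreover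
$$f(u+u')=-w-f(u'),$$
because $-w-f(u')\in\sigma_{u+u'}$ and $w+(-w-f(u'))=-f(u')\in\sigma_{u'}=\sigma_{u+(u+u')}$.

**Step 2: compute $f(a+b)$ for independent $u,a,b$.** The element $f(a)-f(b)=(w+f(a))-(w+f(b))$ lies in $\sigma_{u+a}+\sigma_{u+b}$ and in $\sigma_a+\sigma_b$. As $\langle u+a,u+b\rangle\cap\langle a,b\rangle=\langle a+b\rangle$, it lies in $\sigma_{a+b}$. Also $w+f(a)-f(b)$ lies in $\sigma_{u+a}+\sigma_b$ (group $w+f(a)$) and in $\sigma_u+\sigma_{a+b}$. Since $\langle u+a,b\rangle=\{0,u+a,b,u+a+b\}$ and $\langle u,a+b\rangle=\{0,u,a+b,u+a+b\}$ meet in $\langle u+a+b\rangle$, it lies in $\sigma_{u+a+b}$. By the characterization of $f(a+b)$ in Step 1, $f(a+b)=f(a)-f(b)$.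

**Step 3: everything has order dividing $2$.** By symmetry $f(a+b)=f(b)-f(a)$ as well; adding, $2f(a+b)=0$. Every $c\notin\{0,u\}$ has the form $a+b$ with $u,a,b$ independent: choose $a\notin\langle u,c\rangle$, which is possible as $\dim U\ge3$, and $b=a+c$. So $2f(c)=0$. Applying this to $c$ and to $u+c$ in $f(u+c)=-w-f(c)$ gives $2w=0$.

**Step 4: additivity $f(v+v')=f(v)+f(v')$.** It is trivial if $v=0$ or $v'=0$. If $v=v'$ it says $2f(v)=0$. If exactly one of $v,v'$ is $u$ and the other is some $c\notin\{0,u\}$, it is the formula $f(u+c)=w+f(c)$ from Step 1. If $v+v'=u$ with $v\notin\{0,u\}$, then $f(v)+f(v')=f(v)+w+f(v)=w$ by the same formula. In the remaining case $u,v,v'$ are nonzero, distinct and $u+v+v'\neq0$, so they are independent, and the claim is Step 2 together with Step 3. $\square$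

## 6. Every representation of $M$ solves the equation for $\kappa$

**Proposition 6.1.** *Let $\rho:N\to L(W)$ be a lattice homomorphism, $W$ a vector space over a division ring, with $\theta\subseteq\ker\rho$ and $\rho(\langle\lambda_0\rangle)\ne\rho(0)$ for some $0\ne\lambda_0\in\Lambda$. Then there is $\kappa:E\setminus\{0\}\to\Lambda$ satisfying (6).*

The plan: find a copy of $\Lambda$ inside $\rho(\Lambda)$ and a retraction onto it; on each interval $[\hat l(y),\hat r(y)]$, which is a full subspace lattice, use Lemma 5.1 to find an additive map extending this copy; show that these maps agree with each other; then apply them to the vectors $(0,k(x),x)$.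

*Proof.* **Step 1: normalize, and find the characteristic.** Replace $W$ by $V=\rho(\hat V)/\rho(0)$ and $\rho(X)$ by $\rho(X)/\rho(0)$; so $\rho(0)=0$, $\rho(\hat V)=V$. Put $G=\rho(\langle\lambda_0\rangle)\ne0$ and fix $0\neq w_0\in G$. Lemma 5.1 for the restriction of $\rho$ to $L(\Lambda)$ (here $L(V)$ is a sublattice of $\mathrm{Sub}(V)$, and $\dim_{\mathbb F_2}\Lambda\ge3$) gives $2w_0=0$. So the division ring has characteristic $2$ and $2V=0$.

**Step 2: copies of $\Lambda$ in $\rho(\Lambda)$.** For $g\in G$ let $\varphi_g:\Lambda\to\rho(\Lambda)$ be the additive map of Lemma 5.1 with $\varphi_g(\lambda_0)=g$ and $\varphi_g(\lambda)\in\rho(\langle\lambda\rangle)$ for all $\lambda$. By uniqueness $\varphi_{g+g'}=\varphi_g+\varphi_{g'}$. For $0\ne\lambda\in\Lambda$ the map $g\mapsto\varphi_g(\lambda)$ is a bijection $G\to\rho(\langle\lambda\rangle)$. To see that it is onto, take $w\in\rho(\langle\lambda\rangle)$; the lemma applied at $\lambda$ gives $f$ with $f(\lambda)=w$, and $f=\varphi_g$ for $g=f(\lambda_0)$ by uniqueness at $\lambda_0$. It is one-to-one because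 $\varphi_g(\lambda)=\varphi_{g'}(\lambda)$ implies $\varphi_g=\varphi_{g'}$ by uniqueness at $\lambda$, so $g=g'$. Put $\varphi:=\varphi_{w_0}$.

**Step 3: an additive retraction $\varpi:\rho(\Lambda)\to\Lambda$ with $\varpi\varphi=\mathrm{id}$ and $\varpi(\rho(X))\subseteq X$ for all $X\in L(\Lambda)$.** Let $(\lambda_i)$ be an $\mathbb F_2$-basis of $\Lambda$. Since $\rho$ is a lattice homomorphism with $\rho(0)=0$, we have $\rho(\Lambda)=\bigoplus_i\rho(\langle\lambda_i\rangle)$: the sum is everything, and each summand meets the sum of the preceding ones in $\rho(0)=0$. By Step 2 each element of $\rho(\Lambda)$ is uniquely $\sum_i\varphi_{g_i}(\lambda_i)$ with $g_i\in G$. Choose an $\mathbb F_2$-linear $\chi:G\to\mathbb F_2$ with $\chi(w_0)=1$ and let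
$$\varpi\Big(\sum_i\varphi_{g_i}(\lambda_i)\Big)=\sum_i\chi(g_i)\lambda_i .$$
This is additive, because $g\mapsto\varphi_g(\lambda_i)$ is. If $\lambda$ is a sum of certain $\lambda_i$, then $\varphi_g(\lambda)$ is the sum of the corresponding $\varphi_g(\lambda_i)$, so $\varpi(\varphi_g(\lambda))=\chi(g)\lambda$ for all $\lambda\in\Lambda$. With $g=w_0$ this is $\varpi\varphi=\mathrm{id}$. As $\rho(X)=\sum_{0\ne\lambda\in X}\rho(\langle\lambda\rangle)$ and each element of $\rho(\langle\lambda\rangle)$ is some $\varphi_g(\lambda)$, we get $\varpi(\rho(X))\subseteq X$.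

**Step 4: an additive map $f_y$ on each interval.** Let $\mathcal Y=\{y\in L(J):y\wedge J\ne\Lambda\}$ and, for $y\in\mathcal Y$, $U_y=\hat r(y)/\hat l(y)$. Since $[\hat l(y),\hat r(y)]\subseteq N$, the map $X/\hat l(y)\mapsto\rho(X)/\rho(\hat l(y))$ is a lattice homomorphism
$$\sigma^y:L(U_y)\to\mathrm{Sub}\big(\rho(\hat r(y))/\rho(\hat l(y))\big),\qquad\sigma^y(0)=0.$$
As $\Lambda\subseteq\hat r(y)$ and $\Lambda\cap\hat l(y)=y\wedge J$ by (F1), $U_y$ contains a copy of $\Lambda/(y\wedge J)$, a nonzero $K$-space. So $\dim_{\mathbb F_2}U_y\ge d\ge3$ and Lemma 5.1 applies. Since $\theta\subseteq\ker\rho$, (F1) also gives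
$$\rho(\hat l(y))=\rho(y\wedge J)\subseteq\rho(\Lambda). \tag{7}$$
This is the place where the representation sees the quotient and not just $N$. Choose $\lambda_1\in\Lambda\setminus(y\wedge J)$ and let $f_y:U_y\to\rho(\hat r(y))/\rho(\hat l(y))$ be the map of Lemma 5.1 with $f_y(\lambda_1+\hat l(y))=\varphi(\lambda_1)+\rho(\hat l(y))$. For $a\in\hat r(y)$ write $f_y(a)$ and $\sigma^y_a$ for the values at $a+\hat l(y)$.

**Step 5: $f_y(\lambda)=\varphi(\lambda)+\rho(\hat l(y))$ for all $\lambda\in\Lambda$; so $f_y$ does not depend on $\lambda_1$.**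

* If $\lambda\in y\wedge J$, both sides are $0$, since $\varphi(\lambda)\in\rho(\langle\lambda\rangle)\subseteq\rho(y\wedge J)$.
* If $\lambda+\lambda_1\in y\wedge J$, then $\lambda,\lambda_1$ have the same class in $U_y$, and $\varphi(\lambda)+\varphi(\lambda_1)=\varphi(\lambda+\lambda_1)\in\rho(y\wedge J)$.
* Otherwise the class of $\lambda$ is neither $0$ nor that of $\lambda_1$. Now $\varphi(\lambda)$ represents an element of $\sigma^y_\lambda$, and $\varphi(\lambda_1)+\varphi(\lambda)=\varphi(\lambda_1+\lambda)$ represents one of $\sigma^y_{\lambda_1+\lambda}$. The last statement of Lemma 5.1 gives the claim.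

Independence of $\lambda_1$ follows by the uniqueness in Lemma 5.1.

**Step 6: the maps $f_y$ are compatible.** *If $y\subseteq y'$ are in $\mathcal Y$ and $a\in\hat r(y)$, then $f_{y'}(a)$ is the image $\bar f(a)$ of $f_y(a)$ under the natural map $\rho(\hat r(y))/\rho(\hat l(y))\to\rho(\hat r(y'))/\rho(\hat l(y'))$.* The map $\bar f$ is additive on $\hat r(y)$, and $\bar f(a)\in\rho(\langle a\rangle+\hat l(y'))/\rho(\hat l(y'))$ because $f_y(a)\in\rho(\langle a\rangle+\hat l(y))/\rho(\hat l(y))$. In particular $\bar f(a)=0$ if $a\in\hat l(y')$. Take $\lambda_1\in\Lambda\setminus(y'\wedge J)$. By Step 5 for $y$ and for $y'$, $\bar f(\lambda_1)=f_{y'}(\lambda_1)$.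

* If $a\in\hat l(y')$, both sides are $0$.
* If $a+\lambda_1\in\hat l(y')$, then $\bar f(a)=\bar f(\lambda_1)=f_{y'}(\lambda_1)=f_{y'}(a)$.
* Otherwise $\bar f(a)\in\sigma^{y'}_a$ and $f_{y'}(\lambda_1)+\bar f(a)=\bar f(\lambda_1+a)\in\sigma^{y'}_{\lambda_1+a}$. The last statement of Lemma 5.1 gives $\bar f(a)=f_{y'}(a)$.

**Step 7: a relation between the values at $(0,k(x),x)$.** For $0\ne x\in E$ put $y_x=x\wedge E$ and $u_x=(0,k(x),x)\in\hat r(y_x)$. Let $x\ne z$ be nonzero and $y=y_x+y_z\supseteq y_{x+z}$; all of these lie in $\mathcal Y$ by (F3). By (1),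
$$u_x+u_z=u_{x+z}+(0,x\wedge z,0)=u_{x+z}+(h(x\wedge z),0,0)+(h(x\wedge z),x\wedge z,0),$$
and the last vector is in $\hat l(y)$, since $x\wedge z\in y$. Apply the additive map $f_y$; it kills $\hat l(y)$, Step 6 evaluates it on $u_x,u_z,u_{x+z}$, and Step 5 evaluates it on $h(x\wedge z)$. In $\rho(\hat r(y))/\rho(\hat l(y))$ this gives
$$f_{y_x}(u_x)+f_{y_z}(u_z)=f_{y_{x+z}}(u_{x+z})+\varphi(h(x\wedge z))\pmod{\rho(\hat l(y))}. \tag{8}$$
This is the twisted addition (5), now seen inside $V$.

**Step 8: remove the part outside $\rho(\Lambda)$ and retract.** By (7), let $g(x)\in V/\rho(\Lambda)$ be the image of $f_{y_x}(u_x)$, and $g(0)=0$. By (8) and $2V=0$, $g:E\to V/\rho(\Lambda)$ is additive. Since $E$ and $V$ are $\mathbb F_2$-spaces, $g$ has an additive lift $s:E\to V$ (choose lifts on a basis of $E$). So $f_{y_x}(u_x)=s(x)+\hat\kappa(x)+\rho(y_x\wedge J)$ for some $\hat\kappa(x)\in\rho(\Lambda)$. Since $s(x)+s(z)+s(x+z)=0$, (8) and (7) give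
$$\hat\kappa(x)+\hat\kappa(z)+\hat\kappa(x+z)+\varphi(h(x\wedge z))\in\rho\big((y_x+y_z)\wedge J\big).$$
Apply $\varpi$. By Step 3, $\kappa:=\varpi\circ\hat\kappa$ satisfies (6). $\square$

## 7. The equation for $\kappa$ has no solution

**Proposition 7.1.** *There is no $\kappa:E\setminus\{0\}\to\Lambda$ satisfying (6).*

A natural candidate is $\kappa=h\circ k$. By (1), applied to $h$ and to $k$,
$$hk(x)+hk(z)+hk(x+z)=h(x\wedge z)+k(x)\wedge k(z)+(k(x)+k(z))\wedge(x\wedge z),$$
and the last term lies in $(x\wedge E)\wedge J$. So $h\circ k$ solves (6) except for the error $k(x)\wedge k(z)$; that this error matters will be checked after Step 3. The proof compares an arbitrary solution with $h\circ k$ and tests the difference on linear forms. The difficulty is that $\kappa$ is an arbitrary function; symmetry will reduce it to the single vector $\kappa'(\mathbf 1)$.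

*Proof.* Suppose $\kappa$ satisfies (6).

**Step 1: make $\kappa$ equivariant by averaging.** The group $\Gamma=(K^*)^m$ acts diagonally on $E$, hence on $J$ and $\Lambda$. It rescales the $e_i$ and the $\varepsilon_a$, so $k(\gamma x)=\gamma k(x)$ and $h(\gamma j)=\gamma h(j)$. Moreover $(\gamma x\wedge E+\gamma z\wedge E)\wedge J=\gamma\big((x\wedge E+z\wedge E)\wedge J\big)$. Applying (6) to $\gamma x,\gamma z$ and then $\gamma^{-1}$ shows that each $x\mapsto\gamma^{-1}\kappa(\gamma x)$ satisfies (6). Since $|\Gamma|=(q-1)^m$ is odd, the sum over $\gamma$ of the terms $h(x\wedge z)$ is again $h(x\wedge z)$, so $x\mapsto\sum_\gamma\gamma^{-1}\kappa(\gamma x)$ satisfies (6). It is $\Gamma$-equivariant: replacing $x$ by $\delta x$ and substituting $\gamma\delta$ for $\gamma$ multiplies the sum by $\delta$. So assume $\kappa(\gamma x)=\gamma\kappa(x)$.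

**Step 2: compare with $h\circ k$.** Put $\kappa'=\kappa+h\circ k$, again equivariant. Adding the displayed identity for $h\circ k$ to (6), we get for distinct nonzero $x,z$
$$\kappa'(x)+\kappa'(z)+\kappa'(x+z)+k(x)\wedge k(z)\in(x\wedge E+z\wedge E)\wedge J. \tag{9}$$

**Step 3: test with linear forms.** Identify $E^*=K^m$ by $\xi(x)=\sum\xi_ix_i$. Let $\mathbf 1=(1,\dots,1)\in E$ and
$$C(\xi,\eta,\zeta,\omega)=\big((\xi\wedge\eta)\wedge(\zeta\wedge\omega)\big)(\kappa'(\mathbf 1)).$$
$C$ is $K$-linear in each of its four arguments, and $C(\xi,\xi,\zeta,\omega)=0$, $C(\xi,\eta,\xi,\eta)=0$, because $\xi\wedge\xi=0$ and $\alpha\wedge\alpha=0$ for $\alpha=\xi\wedge\eta$.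

Use coordinatewise products in $K^m$ and write $\langle\xi\eta\rangle=\sum_i\xi_i\eta_i$, $\langle r^2\xi\eta\rangle=\sum_ir_i^2\xi_i\eta_i$, and so on. For $\gamma\in\Gamma$ we have $\xi(\gamma u)=(\gamma\xi)(u)$, hence for $v\in\Lambda$
$$\big((\xi\wedge\eta)\wedge(\zeta\wedge\omega)\big)(\gamma v)=\big((\gamma\xi\wedge\gamma\eta)\wedge(\gamma\zeta\wedge\gamma\omega)\big)(v).$$
If $\xi(x)=0$, then
$$(\xi\wedge\eta)(k(x))=\sum_{i<j}x_ix_j(\xi_i\eta_j+\xi_j\eta_i)=\sum_{i\ne j}x_ix_j\xi_i\eta_j=\xi(x)\eta(x)+\sum_ix_i^2\xi_i\eta_i=\sum_ix_i^2\xi_i\eta_i. \tag{10}$$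

Let $r\in(K\setminus\{0,1\})^m$. Then $r$ and $\mathbf 1+r$ lie in $\Gamma$, so equivariance gives $\kappa'(r)=r\,\kappa'(\mathbf 1)$ and $\kappa'(\mathbf 1+r)=(\mathbf 1+r)\,\kappa'(\mathbf 1)$. Let $\xi,\eta,\zeta,\omega$ all vanish on $\mathbf 1$ and on $r$. Then $(\xi\wedge\eta)\wedge(\zeta\wedge\omega)$ kills $(\mathbf 1\wedge E+r\wedge E)\wedge J$, as in the proof of (F3). Apply it to (9) with $x=\mathbf 1$, $z=r$. By (10) its value at $k(\mathbf 1)\wedge k(r)$ is $\langle\xi\eta\rangle\langle r^2\zeta\omega\rangle+\langle r^2\xi\eta\rangle\langle\zeta\omega\rangle$. So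
$$C(\xi,\eta,\zeta,\omega)+C(r\xi,r\eta,r\zeta,r\omega)+C\big((\mathbf 1+r)\xi,(\mathbf 1+r)\eta,(\mathbf 1+r)\zeta,(\mathbf 1+r)\omega\big)=\langle\xi\eta\rangle\langle r^2\zeta\omega\rangle+\langle r^2\xi\eta\rangle\langle\zeta\omega\rangle. \tag{11}$$

*Check that $\kappa=h\circ k$ is not a solution.* For it $\kappa'=0$, so (9) would say $k(x)\wedge k(z)\in(x\wedge E+z\wedge E)\wedge J$. Take $x=\mathbf 1$, let $z$ be the vector with entries $1$ at $1,2,3$ and $0$ elsewhere, and let $\xi,\eta,\zeta,\omega$ have entries $1$ exactly at $\{1,2\}$, $\{2,3\}$, $\{4,5\}$, $\{5,6\}$. All four vanish on $x$ and $z$. By (10), $\xi\wedge\eta$ is $1$ at $k(x)$ and at $k(z)$, while $\zeta\wedge\omega$ is $1$ at $k(x)$ and $0$ at $k(z)$. So $(\xi\wedge\eta)\wedge(\zeta\wedge\omega)$ has the value $1\cdot0+1\cdot1=1$ at $k(x)\wedge k(z)$, but it kills the subspace.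

This check suggests putting zero-one vectors $r$ into (11). But for such $r$ the vectors $r$ and $\mathbf 1+r$ are not in $\Gamma$, and $\kappa'$ is not controlled there. The way around this is to regard (11) as a polynomial identity in $r$.

**Step 4: extend (11) to zero-one vectors $r$.** For distinct $a,b,c$ let $X_{abc}(r)\in E^*$ be the form with entries $r_b+r_c$, $r_a+r_c$, $r_a+r_b$ at $a,b,c$ and $0$ elsewhere. In characteristic $2$ it vanishes on $\mathbf 1$ and on $r$, identically in $r$: the sum of its entries is $2(r_a+r_b+r_c)=0$, and $r_a(r_b+r_c)+r_b(r_a+r_c)+r_c(r_a+r_b)=0$. Insert four such forms, for arbitrary triples, into (11). The difference of the two sides is a polynomial in $r_1,\dots,r_m$ over $K$ of degree $\le4$ in each variable: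

* The entry of $X_{abc}$ at $a$ does not involve $r_a$, and similarly at $b$ and $c$. So the entries of $X$, $rX$, $(\mathbf 1+r)X$ have degree $\le1$ in each variable, and the left side of (11) has degree $\le4$ in each variable.
* For the same reason $\langle\xi\eta\rangle$ and $\langle r^2\zeta\omega\rangle$, and the other two brackets, have degree $\le2$ in each variable: in $r_i^2\zeta_i\omega_i$ the factors $\zeta_i,\omega_i$ do not involve $r_i$.

This polynomial vanishes on $(K\setminus\{0,1\})^m$. A polynomial of degree $\le4$ in each variable that vanishes on $T^m$ with $|T|>4$ is the zero polynomial, and here $|T|=q-2\ge6$. Hence (11) holds for these forms at every $r\in\{0,1\}^m$.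

Let $r=1_B$ be the indicator vector of $B$, $\emptyset\ne B\subsetneq\{1,\dots,m\}$, and for $a\ne b$ write $[ab]$ (an *edge*, with vertices $a,b$) for the form with entries $1$ at $a$ and $b$ and $0$ elsewhere. If $a,b\in B$, $c\notin B$, or $a,b\notin B$, $c\in B$, then $X_{abc}(1_B)=[ab]$: the entries at $a$ and $b$ are $1$ and the entry at $c$ is $r_a+r_b=0$. Such a $c$ always exists. So (11) holds at $r=1_B$ for all edges $\xi,\eta,\zeta,\omega$ each lying inside $B$ or inside its complement. For such an edge, $r\xi=\xi$ and $(\mathbf 1+r)\xi=0$ if it lies inside $B$, and $r\xi=0$ and $(\mathbf 1+r)\xi=\xi$ otherwise. If both sides of the partition occur among the four edges, the second and third terms of (11) each contain a zero argument and vanish; as $r^2=r$,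
$$C(\xi,\eta,\zeta,\omega)=\langle\xi\eta\rangle\langle r\zeta\omega\rangle+\langle r\xi\eta\rangle\langle\zeta\omega\rangle. \tag{12}$$

**Step 5: two rules for a corrected form.** Put $C_0(\xi,\eta,\zeta,\omega)=C(\xi,\eta,\zeta,\omega)+\langle\xi\eta\rangle\langle\zeta\omega\rangle$, again linear in each argument.

Rule (S): *if four edges $\xi,\eta,\zeta,\omega$ can be divided into two nonempty groups with disjoint vertex sets, then $C_0(\xi,\eta,\zeta,\omega)=0$.* Let $B$ be the vertex set of one group and $r=1_B$; then (12) applies.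

* If $\xi,\eta$ lie on one side and $\zeta,\omega$ on the other, exactly one summand of (12) survives, and $C=\langle\xi\eta\rangle\langle\zeta\omega\rangle$. (If $\xi,\eta$ are inside $B$, then $\langle r\xi\eta\rangle=\langle\xi\eta\rangle$ and $\langle r\zeta\omega\rangle=0$; the other case is the same with roles exchanged.)
* If $\xi,\eta$ lie on different sides, then $\langle\xi\eta\rangle=\langle r\xi\eta\rangle=0$, so $C=0=\langle\xi\eta\rangle\langle\zeta\omega\rangle$. Likewise if $\zeta,\omega$ lie on different sides.

Since both sides occur, these are all the cases.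

Rule (T): *$C_0(\xi,\xi,\zeta,\omega)=0$ for an edge $\xi$*, since $C(\xi,\xi,\zeta,\omega)=0$ and $\langle\xi\xi\rangle=1+1=0$. Also $C_0(\xi,\eta,\xi,\eta)=\langle\xi\eta\rangle^2$, since $C(\xi,\eta,\xi,\eta)=0$.

**Step 6: the contradiction on six vertices.** The edges satisfy $[ac]=[ab]+[bc]$. We use this to detour edges through new vertices, with vertices $1,\dots,6$.

1. By $[21]=[24]+[41]$ in the first place,
$$C_0([21],[23],[21],[23])=C_0([24],[23],[21],[23])+C_0([41],[23],[21],[23]).$$
By $[21]=[26]+[61]$ in the third place, the last term equals $C_0([41],[23],[26],[23])+C_0([41],[23],[61],[23])=0$ by (S), with groups $\{[41]\}\,|\,\{[23],[26],[23]\}$ and $\{[41],[61]\}\,|\,\{[23],[23]\}$.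
2. By $[23]=[25]+[53]$ in the second place,
$$C_0([24],[23],[21],[23])=C_0([24],[25],[21],[23])+C_0([24],[53],[21],[23]).$$
By $[23]=[26]+[63]$ in the fourth place, the last term equals $C_0([24],[53],[21],[26])+C_0([24],[53],[21],[63])=0$ by (S), with groups $\{[53]\}\,|\,\{[24],[21],[26]\}$ and $\{[53],[63]\}\,|\,\{[24],[21]\}$.
3. By $[25]=[24]+[45]$ in the second place,
$$C_0([24],[25],[21],[23])=C_0([24],[24],[21],[23])+C_0([24],[45],[21],[23]).$$
The first term is $0$ by (T). By $[24]=[26]+[64]$ in the first place, the second equals $C_0([26],[45],[21],[23])+C_0([64],[45],[21],[23])=0$ by (S), with groups $\{[45]\}\,|\,\{[26],[21],[23]\}$ and $\{[64],[45]\}\,|\,\{[21],[23]\}$.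

Hence $C_0([21],[23],[21],[23])=0$. But by (T) it equals $\langle[21][23]\rangle^2=1$, since the two edges share exactly the vertex $2$. This is a contradiction. $\square$

The hypothesis $q\ge8$ was used in Step 4 ($q-2>4$) and in Step 4 of Section 6 ($d\ge3$); the hypothesis $m\ge6$ was used for the six vertices.

## 8. From an embedding of $M$ to vector spaces: proof of Theorem 1

By Section 3, $N$ is a sublattice of $L(\hat V)$, a finite complemented modular lattice, and $M=N/\theta\in HS(\mathcal C)$. It remains to show $M\notin S(\mathcal C)$.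

**Step 1: land in one irreducible component.** Suppose $M$ embeds into some $C\in\mathcal C$. By Frink's theorem and the decomposition into irreducible components, $M$ embeds into a product of subspace lattices of irreducible projective spaces. Fix $0\ne\lambda_0\in\Lambda$. By (F2), $0$ and $\langle\lambda_0\rangle$ are not $\theta$-equivalent. So for some factor $P$ the resulting homomorphism $\psi:M\to P$ separates their classes. Let $\rho:N\to M\to P$ be the composite; then $\theta\subseteq\ker\rho$ and $\rho(\langle\lambda_0\rangle)\ne\rho(0)$.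

**Step 2: the component has large dimension.** The restriction of $\rho$ to $L(\Lambda)=[0,\Lambda]$ is not constant, hence injective by Lemma 1.1. So $P$ contains a chain of length $\dim_{\mathbb F_2}\Lambda\ge4$, and its projective dimension is $\ge3$. By Veblen–Young, $P\cong L(W)$ for a vector space $W$ over a division ring.

**Step 3: conclude.** Proposition 6.1 yields a $\kappa$ satisfying (6), which contradicts Proposition 7.1. Hence $M\notin S(\mathcal C)$, and $S(\mathcal C)\ne HS(\mathcal C)$. $\blacksquare$

## 9. Simplicity of $M$ and the quasivariety $S(\mathcal C)$: proof of Theorem 2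

**Step 1: a congruence above $\theta$ collapses something inside one interval $[\hat l(y),\hat r(y)]$.** Let $\Psi\supsetneq\theta$ be a congruence of $N$; the goal is $0\,\Psi\,\hat V$. The congruence $\Psi/\theta$ of the finite lattice $M$ collapses a covering pair $\alpha\prec\beta$. Choose $B\in\beta$, $A'\in\alpha$ and put $A=A'\cap B\in\alpha$. Along a maximal chain of $N$ from $A$ to $B$ the $\theta$-classes increase from $\alpha$ to $\beta$, so the class is $\alpha$ up to some point and $\beta$ afterwards. So there is a covering step $X_1\prec X_2$ in $N$ with $X_1\in\alpha$, $X_2\in\beta$. Thus $X_1\,\Psi\,X_2$ and $\mu(X_1)\ne\mu(X_2)$. Put $y_i=y_{X_i}$.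

*Claim: $y_1=y_2$.* Suppose not. The element $X_1+\hat l(y_2)$ of $N$ lies in $[X_1,X_2]$ and has value $y_1+y_2=y_2\ne y_1$, so it equals $X_2$. Likewise $X_2\cap\hat r(y_1)$ lies in $[X_1,X_2]$ and has value $y_1$, so it equals $X_1$. The first equality gives $(X_2)_E=(X_1)_E$, because $\hat l(y_2)_E=0$. The second gives $X_2\cap\Lambda\subseteq X_2\cap\hat r(y_1)=X_1$, so $X_2\cap\Lambda=X_1\cap\Lambda$. By (3), $\mu(X_1)=\mu(X_2)$, a contradiction.

So $X_1\subsetneq X_2$ lie in $[\hat l(y),\hat r(y)]\cong L(U_y)$ with $y=y_1$ and $U_y=\hat r(y)/\hat l(y)$. This interval is contained in $N$, so Lemma 1.1 gives $\hat l(y)\,\Psi\,\hat r(y)$. Both ends have value $y$, so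
$$0\ne\dim U_y=\mu(\hat r(y))-\mu(\hat l(y))=\dim\Lambda/(y\wedge J)+\dim D(y).$$
Hence $y\wedge J\ne\Lambda$ or $D(y)\ne0$.

**Step 2: spread the collapse to all of $N$.** Fix $0\ne x\in E$ and $y_x=x\wedge E$. Then $y_x\wedge J\ne\Lambda$ by (F3), and $x\in D(y_x)$. Note that $\hat l(J)=\Lambda\oplus J$ since $J\wedge J=\Lambda$; that $\Lambda\,\theta\,(\Lambda\oplus J)$ by (F1); and that $[\Lambda\oplus J,\hat V]=[\hat l(J),\hat r(J)]\cong L(E)$ is an interval contained in $N$, simple by Lemma 1.1.

*Case $y\wedge J\ne\Lambda$.* Meeting $\hat l(y)\,\Psi\,\hat r(y)$ with $\Lambda$ gives $y\wedge J\,\Psi\,\Lambda$, so $0\,\Psi\,\Lambda$ as $L(\Lambda)$ is simple. Joining with $\hat l(y_x)$ gives $\hat l(y_x)\,\Psi\,(\Lambda\oplus y_x)$. These are two different elements of $[\hat l(y_x),\hat r(y_x)]$, because $y_x\wedge J\ne\Lambda$. So $\hat l(y_x)\,\Psi\,\hat r(y_x)$ by Lemma 1.1. Joining with $\Lambda\oplus J$ gives $(\Lambda\oplus J)\,\Psi\,(\Lambda\oplus J\oplus D(y_x))$ with $D(y_x)\ne0$, so $(\Lambda\oplus J)\,\Psi\,\hat V$. Thus $0\,\Psi\,\Lambda\,\Psi\,(\Lambda\oplus J)\,\Psi\,\hat V$.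

*Case $D(y)\ne0$.* Joining $\hat l(y)\,\Psi\,\hat r(y)$ with $\Lambda\oplus J$ gives $(\Lambda\oplus J)\,\Psi\,(\Lambda\oplus J\oplus D(y))$, so $(\Lambda\oplus J)\,\Psi\,\hat V$. Meeting with $\hat r(y_x)$ gives $(\Lambda\oplus y_x)\,\Psi\,\hat r(y_x)$. These are two different elements of $[\hat l(y_x),\hat r(y_x)]$, because $D(y_x)\ne0$. So $\hat l(y_x)\,\Psi\,\hat r(y_x)$, and the first case applies with $y_x$ in place of $y$.

Hence $M$ has no congruences besides equality and the full relation; it has more than one element by (F2). So $M$ is simple. A non-constant homomorphism from $M$ into a complemented modular lattice would be injective, that is, an embedding, which contradicts Theorem 1.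

**Step 3: subclasses $\mathcal K$ of $\mathcal C$ (item 1).** $N$ is a sublattice of $L(\hat V)\in S(\mathcal K)$, so $M\in HS(\mathcal K)$, while $M\notin S(\mathcal C)\supseteq S(\mathcal K)$. For the first example, $L(\hat V)$ is itself finite and in $\mathcal C$. For the second, let $F$ be a field of characteristic $2$ with $\mathbb F_2$-basis $(b_i)$. Then $\hat V\otimes_{\mathbb F_2}F=\bigoplus_i\hat V\otimes b_i$ and $X\otimes_{\mathbb F_2}F=\bigoplus_iX\otimes b_i$, so $X\mapsto X\otimes_{\mathbb F_2}F$ is injective and preserves sums and intersections. It embeds $L(\hat V)$ into the lattice of $F$-subspaces of $\hat V\otimes_{\mathbb F_2}F$. For $q=8$, $m=6$ the $K$-dimensions of $E$, $J$, $\Lambda$ are $6$, $15$, $105$, and multiplying by $3$ gives $18+45+315=378$.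

**Step 4: quasivariety but not variety (item 2).** $\mathcal C$ contains the one-element lattice. It is closed under direct products, where complements are taken coordinatewise, and under ultraproducts, since modularity and the existence of bounds and complements are first-order. A product (ultraproduct) of sublattices embeds into the product (ultraproduct) of the big lattices. So $S(\mathcal C)$ is closed under isomorphism, sublattices, products and ultraproducts, that is, it is a quasivariety. By Theorem 1 it is not closed under $H$, so it is not a variety. Since $P(\mathcal C)\subseteq\mathcal C$ up to isomorphism, $HS(\mathcal C)=HSP(\mathcal C)$ is the variety generated by $\mathcal C$.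

**Step 5: the quasi-identity (item 2).** Its premise is the conjunction of all equations $x_a\wedge x_b=x_{a\wedge b}$ and $x_a\vee x_b=x_{a\vee b}$ for $a,b\in M$ (lattice operations), a finite conjunction since $M$ is finite; $0$ and $1$ are the bounds of $M$. A tuple in $C\in\mathcal C$ satisfying the premise is a homomorphism $M\to C$. It is constant by Step 2, so $x_0=x_1$ holds. In $M$ the assignment $x_a=a$ satisfies the premise and violates the conclusion. $\blacksquare$
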